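\title{The forbidden induced subgraphs of double-threshold graphs}

\begin{abstract}
A graph is double-threshold if its vertices carry real weights such that two vertices are adjacent exactly when the sum of their weights lies in a fixed interval. We determine all minimal graphs that are not double-threshold: they are the cycles of length at least $5$ and $18$ further graphs, three on five vertices, nine on six and six on seven. This proves a conjectured bound of $7$ on their order and shows that the bound is sharp. The proof replaces weights by a single linear order of the vertices and builds this order outward from a maximum clique of minimum degree sum.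
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and $u\sim v$ means that $u$ and $v$ are adjacent. A graph $G$ is \emph{double-threshold} if there are a function $w\colon V(G)\to\mathbb{R}$ and real numbers $L,U$ such that, for distinct vertices $u,v$,
\[
u\sim v \iff L\le w(u)+w(v)\le U .
\]
Restricting $w$ shows that induced subgraphs of double-threshold graphs are double-threshold. A \emph{forbidden induced subgraph} for the class is a graph that is not double-threshold although all its proper induced subgraphs are. A graph is double-threshold if and only if it contains no forbidden induced subgraph, so the list of these graphs describes the class without reference to weights.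

To see what the second threshold does, suppose first that $U$ exceeds every sum, so that only $L$ matters. Then edges $ab$, $cd$ and non-edges $ac$, $bd$ cannot occur together, because $w(a)+w(b)+w(c)+w(d)$ would be at least $2L$ and less than $2L$. This excludes $2K_2$, $P_4$ and $C_4$. With two thresholds a pair can fail to be an edge for two reasons, its sum being too large or too small, and these small obstructions disappear. Take $L=-1$ and $U=1$. The weights $1,-1,1,-1$ represent $C_4$. The weights $w(v_i)=(-1)^i i$ represent the path $v_1v_2\cdots v_n$: consecutive vertices have sum $\pm1$, and all other pairs have sum of absolute value at least $3$. A proper induced subgraph of a cycle is a disjoint union of paths, hence an induced subgraph of a long path, hence double-threshold. We shall see that $C_n$ is not double-threshold for $n\ge5$, so these cycles form an infinite family of forbidden induced subgraphs.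

The natural question is whether anything else of unbounded size occurs. It is conjectured in~\cite{talk} that \emph{every forbidden induced subgraph for the class of double-threshold graphs, other than the cycles of length at least $5$, has at most $7$ vertices.} The number $7$ can be guessed from the shape of a representation with $L=-1$, $U=1$. The vertices of weight in $[-\frac12,\frac12]$ form a clique; those of weight above $\frac12$ are pairwise nonadjacent, and so are those of weight below $-\frac12$. A double-threshold graph is thus a bipartite graph with a clique in the middle. For bipartite graphs the obstructions other than cycles turn out to be three graphs on seven vertices (Section~\ref{sec:bipartite}), and the conjecture says that the clique creates nothing larger.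

We prove the conjecture by finding the whole list. Let $\mathcal{F}$ consist of the following $18$ graphs, drawn in Figure~\ref{fig:F}; in each of them only the listed adjacencies hold.
\begin{itemize}
\item \emph{Five vertices.} The \emph{bull}: a triangle $xyz$ with $p\sim x$, $q\sim y$. The \emph{gem}: a path $a\,x\,y\,b$ and a hub $z$ adjacent to all four of its vertices. The \emph{butterfly}: triangles $vab$ and $vcd$.
\item \emph{Six vertices.} $J_t$ for $t=0,1,2,3$: triangles $a_1a_2a_3$, $b_1b_2b_3$ and the edges $a_ib_i$ with $i\le t$ (so $J_0=2K_3$ and $J_3$ is the prism). The octahedron $K_{2,2,2}$. $Q_1$: a clique $\{a,a',b,b'\}$ with $u\sim a,a'$ and $u'\sim b,b'$. $Q_2$: $x\sim y$; $z,z'\sim x,y$; $p\sim z$; $q\sim z'$. $Q_3$: a $4$-cycle $abcd$, a hub $v$ adjacent to $a,b,c,d$, and $u\sim v$. $Q_4$: $x\sim y$; $z,z'\sim x,y$; $r\sim x$; $s\sim y$; $r\sim s$.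
\item \emph{Seven vertices.} $T_2$: $t\sim m_1,m_2,m_3$ and $m_i\sim l_i$. $X_2$: a $4$-cycle $xcyd$ with $p\sim x$, $q\sim y$, $r\sim c$. $X_3$: paths $a_1a_2a_3$, $b_1b_2b_3$, the edges $a_ib_i$ for $i=1,2,3$, and $s\sim a_2$. $Y$: a triangle $vbc$ with $p,q\sim v$, $p'\sim p$, $q'\sim q$. $Z_1$: a triangle $kxy$ and the edges $ak$, $bx$, $ab$, $ad$, $bc$. $Z_2$: $Z_1$ with the additional edge $by$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.68,every plot/.style={mark=*,mark size=2pt}]
\draw[shift={(0,7)}] plot coordinates{(0,2)(.5,1)(1.5,1)(2,2)} plot coordinates{(.5,1)(1,0)(1.5,1)} (1,-.6) node{bull};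
\draw[shift={(3,7)}] plot coordinates{(.6,2)(1,0)(0,1.2)(.6,2)(1.4,2)(2,1.2)(1,0)(1.4,2)} (1,-.6) node{gem};
\draw[shift={(6,7)}] plot coordinates{(1,1)(0,2)(0,0)(1,1)(2,2)(2,0)(1,1)} (1,-.6) node{butterfly};
\draw[shift={(9,7)}] plot coordinates{(0,2)(0,0)(.6,1)(0,2)} plot coordinates{(2,2)(2,0)(1.4,1)(2,2)} (1,-.6) node{$J_0$};
\draw[shift={(12,7)}] plot coordinates{(0,2)(0,0)(.6,1)(0,2)(2,2)(2,0)(1.4,1)(2,2)} (1,-.6) node{$J_1$};
\draw[shift={(15,7)}] plot coordinates{(0,2)(.6,1)(0,0)(0,2)(2,2)(1.4,1)(2,0)(2,2)} plot coordinates{(0,0)(2,0)} (1,-.6) node{$J_2$};
\draw[shift={(0,3.5)}] plot coordinates{(0,2)(.6,1)(0,0)(0,2)(2,2)(1.4,1)(2,0)(2,2)} plot coordinates{(0,0)(2,0)} plot coordinates{(.6,1)(1.4,1)} (1,-.6) node{$J_3$};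
\draw[shift={(3,3.5)}] plot coordinates{(0,1)(.5,2)(1.5,2)(2,1)(1.5,0)(.5,0)(0,1)(1.5,2)(1.5,0)(0,1)} plot coordinates{(.5,2)(2,1)(.5,0)(.5,2)} (1,-.6) node{$K_{2,2,2}$};
\draw[shift={(6,3.5)}] plot coordinates{(.6,.2)(0,1)(.6,1.8)(1.4,1.8)(2,1)(1.4,.2)(.6,.2)(.6,1.8)(1.4,.2)(1.4,1.8)(.6,.2)} (1,-.6) node{$Q_1$};
\draw[shift={(9,3.5)}] plot coordinates{(.2,0)(.2,1.2)(1,2)(1.8,1.2)(1.8,0)} plot coordinates{(.2,1.2)(1,.4)(1.8,1.2)} plot coordinates{(1,.4)(1,2)} (1,-.6) node{$Q_2$};
\draw[shift={(12,3.5)}] plot coordinates{(0,0)(2,0)(2,2)(0,2)(0,0)(1,1)(2,2)} plot coordinates{(2,0)(1,1)(0,2)} plot coordinates{(1,1)(1,1.6)} (1,-.6) node{$Q_3$};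
\draw[shift={(15,3.5)}] plot coordinates{(.2,1)(.2,0)(1.8,0)(1.8,1)(.2,1)(1,2)(1.8,1)(1,.5)(.2,1)} (1,-.6) node{$Q_4$};
\draw[shift={(0,0)}] plot coordinates{(0,0)(0,1)(1,2)(2,1)(2,0)} plot coordinates{(1,2)(1,1)(1,0)} (1,-.6) node{$T_2$};
\draw[shift={(3,0)}] plot coordinates{(0,1.5)(.4,.7)(1,.1)(1.6,.7)(2,1.5)} plot coordinates{(.4,.7)(1,1.3)(1.6,.7)} plot coordinates{(1,1.3)(1,2)} (1,-.6) node{$X_2$};
\draw[shift={(6,0)}] plot coordinates{(1,2)(1,1)(0,1)(0,0)(1,0)(2,0)(2,1)(1,1)(1,0)} (1,-.6) node{$X_3$};
\draw[shift={(9,0)}] plot coordinates{(.1,0)(.3,.7)(1,1.1)(1.7,.7)(1.9,0)} plot coordinates{(1,1.1)(.5,2)(1.5,2)(1,1.1)} (1,-.6) node{$Y$};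
\draw[shift={(12,0)}] plot coordinates{(0,0)(.4,.5)(.4,2)(1.6,2)(1.6,.5)(2,0)} plot coordinates{(.4,.5)(1.6,.5)} plot coordinates{(.4,2)(1,1.3)(1.6,2)} (1,-.6) node{$Z_1$};
\draw[shift={(15,0)}] plot coordinates{(0,0)(.4,.5)(.4,2)(1.6,2)(1.6,.5)(2,0)} plot coordinates{(.4,.5)(1.6,.5)(1,1.3)} plot coordinates{(.4,2)(1,1.3)(1.6,2)} (1,-.6) node{$Z_2$};
\end{tikzpicture}
\caption{The family $\mathcal{F}$: the $18$ minimal graphs, other than cycles, that are not double-threshold.}\label{fig:F}
\end{figure}

\begin{theorem}\label{thm:main}
A graph is double-threshold if and only if it has no induced $C_n$ with $n\ge5$ and no induced member of $\mathcal{F}$. Moreover, the forbidden induced subgraphs for the class of double-threshold graphs are exactly the cycles $C_n$ with $n\ge5$ and the $18$ graphs in $\mathcal{F}$.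
\end{theorem}

Thus the conjecture is true, and the bound $7$ is best possible.

Write $\mathcal{O}=\mathcal{F}\cup\{C_n:n\ge5\}$, and call a graph \emph{$\mathcal{O}$-free} if it has no induced member of $\mathcal{O}$. Section~\ref{sec:types} shows that no member of $\mathcal{O}$ is double-threshold. The converse, that $\mathcal{O}$-free graphs are double-threshold, is the main work. Section~\ref{sec:orders} removes the real numbers: a graph is double-threshold as soon as its vertices have a linear order with a four-point property. Section~\ref{sec:bipartite} treats bipartite graphs and reduces the problem to connected graphs with a triangle. Sections~\ref{sec:clique} and~\ref{sec:far} order the vertices near to and far from a well-chosen clique, and Section~\ref{sec:assemble} verifies the four-point property. Section~\ref{sec:minimal} shows that the members of $\mathcal{O}$ are minimal. For a vertex $v$ and a vertex set $Z$ we write $N_Z(v)$ for the set of neighbors of $v$ in $Z$; a set is \emph{complete} to another if all pairs between them are edges, and two sets are \emph{comparable} if one contains the other.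

\section{High and low non-edges}\label{sec:types}

We may always take $L=-1$ and $U=1$. If $G$ has no edge, use $w\equiv1$. If $G$ has an edge, then $L\le U$; since there are finitely many sums, $U$ can be increased slightly without creating an edge, so we may assume $L<U$, and then $w$ can be replaced by $\frac{2}{U-L}\bigl(w-\frac{L+U}{4}\bigr)$. From now on a \emph{representation} of $G$ is a function $w$ with
\[
u\sim v\iff |w(u)+w(v)|\le1\qquad(u\ne v).
\]
If $w$ is a representation, so is $-w$.

Given a representation, a non-edge $uv$ is \emph{high} if $w(u)+w(v)>1$ and \emph{low} if $w(u)+w(v)<-1$; this is its \emph{type}. Two local rules govern the types, and they suffice to exclude every member of $\mathcal{O}$.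

\begin{lemma}\label{lem:rules}
Let $w$ be a representation of $G$.
\begin{itemize}
\item[(R1)] If $qu$ and $qv$ are non-edges and $u,v$ have a common neighbor, then $qu$ and $qv$ have the same type.
\item[(R2)] If $ab$, $cd$ are edges and $ac$, $bd$ are non-edges, then $ac$ and $bd$ have opposite types.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) If $qu$ is high and $qv$ is low, then $w(u)-w(v)>2$. A common neighbor $z$ gives $w(u)-w(v)=(w(u)+w(z))-(w(v)+w(z))\le2$.

(R2) The sum $\sigma=w(a)+w(b)+w(c)+w(d)$ satisfies $|\sigma|\le2$ because of the two edges, and $|\sigma|>2$ if the two non-edges have the same type.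
\end{proof}

We write $qu\stackrel{z}{\equiv}qv$ for an application of (R1) with common neighbor $z$. In the gem, for instance, $ay\stackrel{z}{\equiv}ab\stackrel{z}{\equiv}xb$, whereas the edges $ax$ and $yb$ force $ay$ and $xb$ to have opposite types; so the gem has no representation.

\begin{proposition}\label{prop:necessary}
No member of $\mathcal{O}$ is double-threshold. Hence every double-threshold graph is $\mathcal{O}$-free.
\end{proposition}

\begin{proof}
Suppose that a member of $\mathcal{O}$ has a representation. For the graphs in the following table, the chain shows by (R1) that its first and last non-edges have the same type, while (R2), applied to the two edges in the last column, shows that they have opposite types.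
\begin{center}
\begin{tabular}{lll}
graph & chain & edges\\ \hline
bull & $py\stackrel{x}{\equiv}pz\stackrel{y}{\equiv}pq\stackrel{x}{\equiv}zq\stackrel{y}{\equiv}xq$ & $px,\ yq$\\[2pt]
gem & $ay\stackrel{z}{\equiv}ab\stackrel{z}{\equiv}xb$ & $ax,\ yb$\\[2pt]
butterfly & $ac\stackrel{v}{\equiv}ad\stackrel{v}{\equiv}bd$ & $ab,\ cd$\\[2pt]
$J_0,\dots,J_3$ & $a_1b_2\stackrel{a_2}{\equiv}a_3b_2\stackrel{b_3}{\equiv}a_3b_1\stackrel{a_1}{\equiv}a_2b_1$ & $a_1a_2,\ b_2b_1$\\[2pt]
$Q_1$ & $ub\stackrel{b'}{\equiv}uu'\stackrel{a'}{\equiv}au'$ & $ua,\ bu'$\\[2pt]
$Q_2$ & $pz'\stackrel{y}{\equiv}px\stackrel{z'}{\equiv}pq\stackrel{z}{\equiv}xq\stackrel{y}{\equiv}zq$ & $pz,\ z'q$\\[2pt]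
$Q_3$ & $ac\stackrel{v}{\equiv}au\stackrel{v}{\equiv}bu\stackrel{v}{\equiv}bd$ & $ab,\ cd$\\[2pt]
$Q_4$ & $ry\stackrel{x}{\equiv}rz\stackrel{x}{\equiv}z'z\stackrel{y}{\equiv}sz\stackrel{y}{\equiv}sx$ & $rx,\ ys$\\[2pt]
$X_2$ & $py\stackrel{c}{\equiv}pr\stackrel{x}{\equiv}dr\stackrel{y}{\equiv}qr\stackrel{c}{\equiv}qx$ & $px,\ yq$\\[2pt]
$X_3$ & $b_1a_3\stackrel{a_2}{\equiv}b_1s\stackrel{b_2}{\equiv}b_3s\stackrel{a_2}{\equiv}b_3a_1$ & $b_1a_1,\ a_3b_3$\\[2pt]
$Y$ & $p'q\stackrel{v}{\equiv}p'b\stackrel{c}{\equiv}p'v\stackrel{q}{\equiv}p'q'\stackrel{p}{\equiv}vq'\stackrel{c}{\equiv}bq'\stackrel{v}{\equiv}pq'$ & $p'p,\ qq'$\\[2pt]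
$Z_1,Z_2$ & $db\stackrel{a}{\equiv}dk\stackrel{y}{\equiv}dx\stackrel{b}{\equiv}dc\stackrel{a}{\equiv}kc\stackrel{y}{\equiv}xc\stackrel{b}{\equiv}ac$ & $da,\ bc$
\end{tabular}
\end{center}
The remaining graphs fail for reasons of parity.

In $K_{2,2,2}$ any two of the three non-edges form the configuration of (R2), so the three non-edges have pairwise opposite types, which is impossible with two types.

In $T_2$, for each $i$ the two non-edges $l_im_j$ with $j\ne i$ have a common type $\tau_i$, by (R1) with common neighbor $t$. For $i\ne j$, the edges $l_im_i$ and $m_jl_j$ make the types of $l_im_j$ and $m_il_j$ opposite. So $\tau_1,\tau_2,\tau_3$ are pairwise opposite.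

Let $C_n=v_0v_1\cdots v_{n-1}$ with indices modulo $n$. Let $n\ge5$ be odd. The edges $v_iv_{i+1}$ and $v_{i+2}v_{i+3}$ make the types of $v_iv_{i+2}$ and $v_{i+1}v_{i+3}$ opposite, so the type of $v_iv_{i+2}$ alternates with $i$ around a cycle of odd length, a contradiction. Let $n\ge6$ be even and put $g_i=v_iv_{i+3}$. The edges $v_iv_{i+1}$ and $v_{i+3}v_{i+4}$ make the types of $g_i$ and $g_{i+1}$ opposite, so after three steps $g_{n-3}=v_0v_{n-3}$ and $g_n=v_0v_3$ have opposite types. But $n-3$ is odd, and $v_0v_3\stackrel{v_4}{\equiv}v_0v_5\stackrel{v_6}{\equiv}\cdots\stackrel{v_{n-4}}{\equiv}v_0v_{n-3}$; for $n=6$ the two non-edges coincide.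
\end{proof}

\section{From weights to a linear order}\label{sec:orders}

To prove that a graph is double-threshold we must produce real numbers, while the absence of induced subgraphs gives only combinatorial information. The bridge is the order of the vertices by weight. An example shows what this order remembers.

\begin{example}\label{ex:band}
Let $H$ be $Z_1$ with the additional edge $cd$. The weights
\[
\begin{array}{c|ccccccc}
v & d&b&k&y&x&a&c\\ \hline
w(v) & -\frac52&-\frac32&-\frac12&0&\frac12&\frac32&\frac52
\end{array}
\]
represent $H$. List the vertices by increasing weight and record for every pair, including a vertex with itself, whether the sum is below $-1$, in $[-1,1]$, or above $1$: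
\[
\begin{array}{c|ccccccc}
 &d&b&k&y&x&a&c\\ \hline
d&-&-&-&-&-&\bullet&\bullet\\
b&-&-&-&-&\bullet&\bullet&\bullet\\
k&-&-&\bullet&\bullet&\bullet&\bullet&+\\
y&-&-&\bullet&\bullet&\bullet&+&+\\
x&-&\bullet&\bullet&\bullet&\bullet&+&+\\
a&\bullet&\bullet&\bullet&+&+&+&+\\
c&\bullet&\bullet&+&+&+&+&+
\end{array}
\]
The sums increase along rows and columns, so the entries $\bullet$ form a band: whenever the upper left and lower right corners of a rectangle are $\bullet$, so are the other two corners. The band crosses the diagonal at $k,y,x$, the vertices with $|w|\le\frac12$, which must be counted as adjacent to themselves for the band to have no holes. Proposition~\ref{prop:criterion} says that the band property alone allows weights to be recovered.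
\end{example}

A symmetric matrix can be read as the adjacency matrix between the two sides of a bipartite graph, and we first recover numbers in that setting. A \emph{strong ordering} of a bipartite graph with sides $X,Y$ is a pair of linear orders, on $X$ and on $Y$, such that for $x,x'\in X$ and $y,y'\in Y$
\begin{equation}\label{eq:strong}
x<x',\quad y<y',\quad x\sim y',\quad x'\sim y\quad\Longrightarrow\quad x\sim y\ \text{ and }\ x'\sim y'.
\end{equation}
If the sides are drawn on two parallel lines, \eqref{eq:strong} says that the ends of two crossing edges span a $4$-cycle. The condition is symmetric in $X$ and $Y$, and it is preserved when both orders are reversed.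

\begin{lemma}\label{lem:left}
Fix a strong ordering of a bipartite graph without isolated vertices.
\begin{itemize}
\item[(a)] The neighborhood of every vertex is an interval of the opposite side.
\item[(b)] For $u,v$ on opposite sides, $u$ precedes every neighbor of $v$ if and only if $v$ follows every neighbor of $u$. In this case we write $u\ll v$.
\item[(c)] For $u,v$ on opposite sides, exactly one of $u\sim v$, $u\ll v$, $v\ll u$ holds.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u\sim v_1,v_3$ and $v_1<v_2<v_3$, and let $u'$ be a neighbor of $v_2$. If $u'<u$, the edges $u'v_2$ and $uv_1$ cross, so $u\sim v_2$. If $u'>u$, the edges $uv_3$ and $u'v_2$ cross, so $u\sim v_2$. If $u'=u$ there is nothing to prove.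

(b) Each of the two conditions implies $u\not\sim v$. Suppose that $u$ precedes every neighbor of $v$ but has a neighbor $v'>v$. Take a neighbor $u'$ of $v$; then $u<u'$, the edges $uv'$ and $u'v$ cross, and $u\sim v$, a contradiction. Suppose that $v$ follows every neighbor of $u$ but has a neighbor $u'<u$. Take a neighbor $v'$ of $u$; then $v'<v$, the edges $u'v$ and $uv'$ cross, and again $u\sim v$.

(c) If $u\not\sim v$, then $u$ lies outside the nonempty interval $N(v)$, so $u$ precedes all of it or follows all of it, and not both. The first case is $u\ll v$, and the second is $v\ll u$ by (b).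
\end{proof}

The hypothesis on isolated vertices is needed: if $X=\{x\}$, $y_1<y_2<y_3$ and $N(x)=\{y_1,y_3\}$, then \eqref{eq:strong} holds vacuously and (a) fails.

\begin{lemma}\label{lem:potential}
In the situation of Lemma~\ref{lem:left} there is a function $f\colon X\cup Y\to\mathbb{R}$ such that $|f(u)-f(v)|\le1$ whenever $u\sim v$, and $f(v)-f(u)>1$ whenever $u\ll v$.
\end{lemma}

\begin{proof}
We use the standard criterion for difference constraints. Let a finite digraph have a cost $\gamma(z,z')$ on each arc $z\to z'$, and suppose that no directed cycle has negative total cost. Let $f(z)$ be the minimum cost of a walk starting at $z$, the empty walk included; the minimum exists because deleting cycles from a walk does not increase its cost. Then $f(z)-f(z')\le\gamma(z,z')$ for every arc.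

Let $n=|X\cup Y|$. Call $z\to z'$ an \emph{edge step}, of cost $1$, if $z\sim z'$, and a \emph{jump}, of cost $-1-\frac1n$, if $z\ll z'$. A solution of these constraints is the required $f$. We claim that every closed walk with $t\ge1$ jumps and $s$ edge steps has $s>t$. Then a directed cycle, which has $t\le n$ jumps, costs at least $1-\frac tn\ge0$ if $t\ge1$ and costs $s\ge0$ if $t=0$, and the lemma follows.

Four facts are used, for $z,z_2$ on one side and $z_1,z_3$ on the other.
\begin{itemize}
\item[(1)] If $z\ll z_1\sim z_2$, then $z<z_2$, since $z$ precedes every neighbor of $z_1$.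
\item[(2)] If $z<z_2\ll z_3$, then $z\ll z_3$, since $z_2$ precedes every neighbor of $z_3$.
\item[(3)] If $z<z_2\sim z_3$, then $z\sim z_3$ or $z\ll z_3$; otherwise $z_3\ll z$, and $z$ would follow the neighbor $z_2$ of $z_3$.
\item[(4)] If $z\ll z_1\ll z_2$, then $z<z_2$, since a neighbor of $z_1$ lies after $z$ and before $z_2$.
\end{itemize}
Suppose the claim fails, and take a closed walk with $t\ge1$ and $t\ge s$ of minimum length $m$. Every step changes sides, so $m$ is even. If all steps were jumps, (4) would give $z_0<z_2<\dots<z_m=z_0$. So some jump is followed cyclically by an edge step, say $z_0\ll z_1\sim z_2$. By (1), $z_0<z_2$; in particular $z_2\neq z_0$ and $m\ge4$. Let $z_2\to z_3$ be the next step. If it is a jump, then $z_0\to z_3$ is a jump by (2), and replacing the three steps by this one lowers $t$ and $s$ by $1$ each. If it is an edge step, then by (3) $z_0\to z_3$ is an edge step, which again lowers $t$ and $s$ by $1$ each, or a jump, which keeps $t$ and lowers $s$ by $2$. The new closed walk has length $m-2>0$ and at least as many jumps as edge steps, hence at least one jump. This contradicts the minimality of $m$.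
\end{proof}

For a graph $G$ and a set $M\subseteq V(G)$, write $u\approx v$ if $u\sim v$ or $u=v\in M$; this is adjacency in $G$ with a loop added at each vertex of $M$.

\begin{proposition}\label{prop:criterion}
A graph $G$ without isolated vertices is double-threshold if and only if there are a set $M\subseteq V(G)$ and a linear order $\prec$ of $V(G)$ such that, for all vertices $u,u',v,v'$,
\begin{equation}\label{eq:band}
u\prec u',\quad v\prec v',\quad u\approx v,\quad u'\approx v'\quad\Longrightarrow\quad u\approx v'.
\end{equation}
\end{proposition}

\begin{proof}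
Let $w$ be a representation. Put $M=\{v:|w(v)|\le\frac12\}$, so that $u\approx v$ if and only if $|w(u)+w(v)|\le1$, also for $u=v$, and order the vertices by weight with ties broken arbitrarily. Under the hypotheses of \eqref{eq:band},
$-1\le w(u)+w(v)\le w(u)+w(v')\le w(u')+w(v')\le1$.

Conversely, let $M$ and $\prec$ satisfy \eqref{eq:band}. Exchanging the roles of $u,u'$ and $v,v'$ shows that the hypotheses of \eqref{eq:band} also give $u'\approx v$. Let $\widetilde{G}$ be the bipartite graph with sides $X=\{v^0:v\in V(G)\}$ and $Y=\{v^1:v\in V(G)\}$ in which $u^0\sim v^1$ if and only if $u\approx v$. It has no isolated vertices. Order $X$ by $\prec$ and $Y$ by the reverse of $\prec$. This is a strong ordering: for $x=u^0<x'=u'^0$ and $y=v'^1<y'=v^1$ the hypotheses of \eqref{eq:strong} are those of \eqref{eq:band}, and the conclusions of \eqref{eq:strong} are $u\approx v'$ and $u'\approx v$.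

Take $f$ from Lemma~\ref{lem:potential}. It assigns two numbers to each vertex of $G$, and we symmetrize: let $w(v)=\frac12\bigl(f(v^0)-f(v^1)\bigr)$. For $u\ne v$,
\[
w(u)+w(v)=\tfrac12\Bigl[\bigl(f(u^0)-f(v^1)\bigr)+\bigl(f(v^0)-f(u^1)\bigr)\Bigr].
\]
If $u\sim v$, both brackets lie in $[-1,1]$, so $|w(u)+w(v)|\le1$. Let $u\not\sim v$. Both brackets have absolute value greater than $1$, and we must show that they have the same sign; this is where it matters that the two orders come from one order of $V(G)$. The relation $u^0\ll v^1$ says that $u^0$ precedes every neighbor of $v^1$, that is, $u\prec z$ for all $z\approx v$. The relation $v^0\ll u^1$ says that $u^1$ follows every neighbor of $v^0$ in the order of $Y$, which again means $u\prec z$ for all $z\approx v$. So either both relations hold, and both brackets are less than $-1$, or by Lemma~\ref{lem:left}(c) $v^1\ll u^0$ and $u^1\ll v^0$, and both brackets exceed $1$. Hence $|w(u)+w(v)|>1$.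
\end{proof}

\section{Bipartite components}\label{sec:bipartite}

Strong orderings of bipartite graphs are supplied by the theory of permutation graphs. A \emph{permutation graph} is a graph whose vertices can be numbered $1,\dots,n$ so that, for some permutation $\pi$, vertices $i<j$ are adjacent if and only if $\pi(i)>\pi(j)$. A \emph{comparability graph} is a graph whose edges can be oriented transitively. We use the following results. A bipartite graph is a permutation graph if and only if it has a strong ordering~\cite{SBS}. A graph is a permutation graph if and only if both it and its complement are comparability graphs~\cite{PLE}; a bipartite graph is a comparability graph (orient every edge from one side to the other), so only its complement matters. Finally, the bipartite graphs whose complements occur in Gallai's list~\cite{Gallai} of minimal non-comparability graphs are $C_{2k}$ $(k\ge3)$, $T_2$, $X_2$ and $X_3$. Together these results give the only external fact in our proof.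

\begin{theorem}[\cite{Gallai,PLE,SBS}]\label{thm:bpg}
A bipartite graph with no induced $C_{2k}$ $(k\ge3)$, $T_2$, $X_2$ or $X_3$ has a strong ordering.
\end{theorem}

We apply it to connected graphs only, where the bipartition is unique.

\begin{lemma}\label{lem:bip}
Every connected bipartite $\mathcal{O}$-free graph is double-threshold.
\end{lemma}

\begin{proof}
A single vertex is double-threshold. Otherwise there are no isolated vertices. Take a strong ordering $<$ of the sides $X,Y$, let $M=\emptyset$, and let $\prec$ list $Y$ in decreasing order followed by $X$ in increasing order. Assume the hypotheses of \eqref{eq:band}. If $u\in X$, then $u'\in X$, so $v,v'\in Y$; we have $u<u'$, $v'<v$, the edges $uv$ and $u'v'$ cross, and $u\sim v'$. If $u\in Y$, then $v\in X$, so $v'\in X$ and $u'\in Y$; we have $v<v'$, $u'<u$, the edges $vu$ and $v'u'$ cross, and $v'\sim u$. Proposition~\ref{prop:criterion} applies.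
\end{proof}

\begin{lemma}\label{lem:union}
Let $G_0$ be a double-threshold graph, possibly empty, and let $G_1,\dots,G_m$ be bipartite double-threshold graphs. Then the disjoint union of $G_0,G_1,\dots,G_m$ is double-threshold.
\end{lemma}

\begin{proof}
Let $w$ restrict to a representation on each $G_j$, let $R\ge1$ bound $|w|$, and let $X_j,Y_j$ be the sides of $G_j$ for $j\ge1$. Add $5jR$ to the weights on $X_j$ and subtract $5jR$ from the weights on $Y_j$. Sums within $G_0$ and between $X_j$ and $Y_j$ do not change. Every other pair is a non-edge and its sum is shifted by a nonzero multiple of $5R$, so the new sum has absolute value at least $5R-2R>1$.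
\end{proof}

An $\mathcal{O}$-free graph without triangles is bipartite, since a shortest odd cycle is induced. Since $J_0=2K_3\in\mathcal{O}$, at most one component of an $\mathcal{O}$-free graph contains a triangle. By Lemmas~\ref{lem:bip} and~\ref{lem:union} it remains to prove the following.

\begin{proposition}\label{prop:sufficient}
Every connected $\mathcal{O}$-free graph that contains a triangle is double-threshold.
\end{proposition}

\section{The vertices attached to a maximum clique}\label{sec:clique}

Throughout Sections~\ref{sec:clique}--\ref{sec:assemble}, $G$ is a connected $\mathcal{O}$-free graph with a triangle. To apply Proposition~\ref{prop:criterion} we must guess the set $M$, which in a representation is a clique whose removal leaves a bipartite graph. A maximum clique is the natural candidate, but not every maximum clique works.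

\begin{example}\label{ex:kite}
Let $x\sim y$; $b,u\sim x,y$; $u'\sim b$. The weights $-2,-\frac12,-\frac12,\frac12,1$ on $u',x,y,u,b$ represent this graph, and the vertices with $|w|\le\frac12$ form the triangle $xyu$. The other triangle $xyb$ never plays this role. Indeed $u'u\stackrel{y}{\equiv}u'x$, and the edges $ux$, $bu'$ make $ub$ and $xu'$ opposite; so after negating $w$ if necessary, $u'u$ is high and $ub$ is low. Then $w(u')+w(u)>1\ge w(u')+w(b)$ gives $w(b)<w(u)$, and $2w(b)<w(u)+w(b)<-1$. The degree sums of $xyu$ and $xyb$ are $8$ and $9$.
\end{example}

Accordingly, let $K$ be a clique of maximum size $\omega\ge3$ whose degree sum is minimum among all cliques of size $\omega$. Let $S$ be the set of vertices outside $K$ with a neighbor in $K$, and call $N_K(u)$ the \emph{trace} of $u$. For $u\in S$ the trace is nonempty, and it is not $K$ because $K$ is maximum. If $S=\emptyset$, then $G=K$ and $w\equiv0$ is a representation; so let $S\ne\emptyset$.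

If $G$ had a representation with $K=\{v:|w(v)|\le\frac12\}$, we would know the following. A vertex of weight above $\frac12$ sees an initial segment of $K$ in the order by weight, and a vertex of weight below $-\frac12$ sees a final segment. Vertices of $S$ have weight of absolute value in $(\frac12,\frac32]$, so two of them are adjacent exactly when their signs differ. This section derives the same picture from the absence of induced members of $\mathcal{O}$.

\begin{lemma}\label{lem:nonadj}
Nonadjacent vertices $u,u'\in S$ have comparable traces.
\end{lemma}

\begin{proof}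
Suppose $a\in N_K(u)\setminus N_K(u')$ and $b\in N_K(u')\setminus N_K(u)$, and let $z\in K\setminus\{a,b\}$. If $z$ is adjacent to neither of $u,u'$, the triangle $abz$ with $u,u'$ is a bull. If $z$ is adjacent to both, the path $u\,a\,b\,u'$ with hub $z$ is a gem. So the two traces partition $K$. If both have at least two elements, two from each together with $u,u'$ induce $Q_1$. So we may assume $N_K(u')=\{b\}$ and $N_K(u)=K\setminus\{b\}$.

This is the configuration of Example~\ref{ex:kite}, and only the choice of $K$ can exclude it. The set $K'=(K\setminus\{b\})\cup\{u\}$ is a maximum clique, so $\deg u\ge\deg b$. Since $u'\in N(b)\setminus N(u)$, there is $t\in N(u)\setminus N(b)$. Here $t\ne b$ and $t\neq u'$ because $u\not\sim b,u'$, and $t\notin K$ because $t\not\sim b$. Since $K'\cup\{t\}$ is not a clique, there is $y\in K\setminus\{b\}$ with $t\not\sim y$. If $t\sim u'$, then $u'\,b\,y\,u\,t$ is an induced $C_5$; so $t\not\sim u'$. If $t\sim x$ for some $x\in K\setminus\{b\}$, the path $t\,u\,y\,b$ with hub $x$ is a gem. Otherwise take any $x\in K\setminus\{b,y\}$; then $x,y,b,u,u',t$ induce $Q_2$ with $(z,z',p,q)=(b,u,u',t)$.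
\end{proof}

\begin{lemma}\label{lem:adj}
If $u,u'\in S$ are adjacent and their traces intersect, then $N_K(u)\cup N_K(u')=K$, and neither trace contains the other.
\end{lemma}

\begin{proof}
Let $x$ lie in both traces and suppose that $y\in K$ lies in neither. Let $z\in K\setminus\{x,y\}$. If $z$ is adjacent to neither of $u,u'$, the triangles $xuu'$ and $xyz$ form a butterfly. If $z$ is adjacent to exactly one of them, say $u$, the path $u'\,u\,z\,y$ with hub $x$ is a gem. So every such $z$ is adjacent to both, and $(K\setminus\{y\})\cup\{u,u'\}$ is a clique of size $\omega+1$, a contradiction. If one trace contained the other, the larger one would be $K$.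
\end{proof}

\begin{lemma}\label{lem:S}
$S$ is the disjoint union of independent sets $A\neq\emptyset$ and $B$, with $A$ complete to $B$; the set $B$ may be empty.
\end{lemma}

\begin{proof}
We show that $G[S]$ has no induced $K_1\cup K_2$ and no triangle. The first property makes ``equal or nonadjacent'' an equivalence relation on $S$, whose classes are independent and complete to each other; the second leaves at most two classes.

Let $u,u',v\in S$ with $u\sim u'$ and $v\not\sim u,u'$. By Lemma~\ref{lem:nonadj}, $N_K(v)$ is comparable with $N_K(u)$ and with $N_K(u')$. Suppose that $N_K(u)$ and $N_K(u')$ intersect, so that they are incomparable with union $K$. If $N_K(v)\supseteq N_K(u)$, then $N_K(v)\supseteq N_K(u')$ would give $N_K(v)=K$, and $N_K(v)\subseteq N_K(u')$ would give $N_K(u)\subseteq N_K(u')$. So $N_K(v)\subseteq N_K(u)$, and by symmetry $N_K(v)\subseteq N_K(u')$. Take $x\in N_K(v)$, $a\in N_K(u)\setminus N_K(u')$ and $b\in N_K(u')\setminus N_K(u)$. The $4$-cycle $u\,a\,b\,u'$ with hub $x$ and the vertex $v$ induce $Q_3$. Suppose now that $N_K(u)$ and $N_K(u')$ are disjoint. If $N_K(v)\subseteq N_K(u)$, then $N_K(v)$ would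 be disjoint from, and comparable with, the nonempty set $N_K(u')$; so $N_K(v)$ contains $N_K(u)$, and by symmetry $N_K(u')$. With $a\in N_K(u)$, $b\in N_K(u')$ and $z\in K\setminus N_K(v)$ we obtain $Q_4$ with $(x,y,z,z',r,s)=(a,b,z,v,u,u')$.

Let $uu'u''$ be a triangle in $S$. If the three traces pairwise intersect, their complements in $K$ are nonempty and, by Lemma~\ref{lem:adj}, pairwise disjoint; one element from each, together with $u,u',u''$, induces $K_{2,2,2}$. Otherwise let $N_K(u)\cap N_K(u')=\emptyset$. If $N_K(u'')$ meets $N_K(u)$, then $N_K(u'')\supseteq K\setminus N_K(u)\supseteq N_K(u')$; so it meets $N_K(u')$, and $N_K(u'')\supseteq K\setminus N_K(u')\supseteq N_K(u)$; hence $N_K(u'')=K$, which is impossible. By symmetry $N_K(u'')$ misses $N_K(u')$ as well. One element from each of the three disjoint traces, together with $u,u',u''$, induces $J_3$.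
\end{proof}

The sets $A$ and $B$ will receive positive and negative weights. The next lemma extends these signs to all of $G-K$.

\begin{lemma}\label{lem:GK}
$G-K$ is bipartite, with a bipartition $(V^+,V^-)$ such that $A\subseteq V^+$ and $B\subseteq V^-$.
\end{lemma}

\begin{proof}
If $G-K$ is not bipartite, it contains a triangle $T$, and $T\not\subseteq S$ by Lemma~\ref{lem:S}. If $T\cap S=\emptyset$, then $T$ and three vertices of $K$ induce $J_0$. If $T\cap S=\{u\}$, then $T$ and two vertices of $N_K(u)$ induce a butterfly when $|N_K(u)|\ge2$, and $T$ and a triangle of $K$ through the neighbor of $u$ induce $J_1$ when $|N_K(u)|=1$. Let $T=\{u,u',r\}$ with $T\cap S=\{u,u'\}$. If $x\in N_K(u)\cap N_K(u')$, take $a\in N_K(u)\setminus N_K(u')$ by Lemma~\ref{lem:adj}; the path $a\,x\,u'\,r$ with hub $u$ is a gem. If the traces are disjoint and one of them, say $N_K(u)$, contains two vertices $a,a'$, the triangles $uaa'$ and $uu'r$ form a butterfly. If the traces are distinct singletons, they and a third vertex of $K$ induce $J_2$ together with $T$. So $G-K$ is bipartite.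

Since $G$ is connected, every component of $G-K$ meets $S$. If $B\ne\emptyset$, then $G[S]$ is connected, so $G-K$ is connected, and $A$, $B$ lie on opposite sides. If $B=\emptyset$, we must show that no two vertices of $A=S$ are at odd distance in $G-K$. Otherwise take $u,u'\in A$ at the smallest odd distance $\delta$; then $\delta\ge3$. An inner vertex of a shortest path from $u$ to $u'$ is at odd distance less than $\delta$ from $u$ or from $u'$, so it is not in $S$ and has no neighbor in $K$. By Lemma~\ref{lem:nonadj}, $u$ and $u'$ have a common neighbor in $K$, which closes the path to an induced cycle of length $\delta+2\ge5$.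
\end{proof}

Put $C=V^+\setminus A$ and $D=V^-\setminus B$. The vertices of $C\cup D$ have no neighbor in $K$. In the graph $H$ of Example~\ref{ex:band}, $K=\{k,y,x\}$ and $A,B,C,D$ are $\{a\},\{b\},\{c\},\{d\}$. From here on the assumption $A\ne\emptyset$ is not used, so every statement and proof has a \emph{mirror image} obtained by exchanging $A$ with $B$, $C$ with $D$ and $V^+$ with $V^-$; this corresponds to negating the weights.

A vertex of $A$ of larger weight should see less of $K$ and more of $D$. The next lemma says that these two demands are compatible.

\begin{lemma}\label{lem:Aorder}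
There is a linear order of $A$ along which $N_K$ weakly decreases and $N_D$ weakly increases under inclusion, and a linear order of $B$ along which $N_K$ weakly decreases and $N_C$ weakly increases. In particular the sets $N_A(d)$, $d\in D$, are pairwise comparable, and so are the sets $N_B(c)$, $c\in C$.
\end{lemma}

\begin{proof}
Let $a,a'\in A$; their traces are comparable by Lemma~\ref{lem:nonadj}. Suppose $N_K(a)\supsetneq N_K(a')$ and $d\in N_D(a)\setminus N_D(a')$. With $k\in N_K(a)\setminus N_K(a')$ and $x\in N_K(a')$, the triangle $kxa$ with $a'\sim x$ and $d\sim a$ is a bull. So $N_D(a)\subseteq N_D(a')$. Suppose $N_K(a)=N_K(a')$, $d\in N_D(a)\setminus N_D(a')$ and $d'\in N_D(a')\setminus N_D(a)$. If the common trace contains two vertices $x,y$, we obtain $Q_2$ with $(z,z',p,q)=(a,a',d,d')$. If it is $\{x\}$, a triangle of $K$ through $x$ with the paths $x\,a\,d$ and $x\,a'\,d'$ induces $Y$. So $N_D(a)$ and $N_D(a')$ are comparable. Order $A$ by decreasing trace and break ties by increasing $N_D$. Each $N_A(d)$ is a final segment of this order. The statements for $B$ are the mirror images.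
\end{proof}

We fix these orders and call them the \emph{$A$-order} and the \emph{$B$-order}.

\begin{lemma}\label{lem:cd}
If $c\in C$ has a neighbor in $B$ and $d\in D$ has a neighbor in $A$, then $c\sim d$.
\end{lemma}

\begin{proof}
Let $a\in A$, $b\in B$, $d\sim a$, $c\sim b$, and suppose $c\not\sim d$. We have $a\sim b$, $a\not\sim c$ and $b\not\sim d$. If $a,b$ have a common neighbor $x\in K$, the triangle $xab$ with $d$ and $c$ is a bull. Otherwise take $k\in N_K(a)$, $x\in N_K(b)$ and a third vertex $y\in K$, which is adjacent to at most one of $a,b$. The vertices $k,x,y,a,b,c,d$ induce $Z_1$ if $y\not\sim a,b$, they induce $Z_2$ if $y\sim b$, and they induce $Z_2$ with $(k,a,d)$ and $(x,b,c)$ exchanged if $y\sim a$.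
\end{proof}

\begin{lemma}\label{lem:Korder}
$K$ has a linear order in which every $N_K(a)$, $a\in A$, is an initial segment and every $N_K(b)$, $b\in B$, is a final segment. Its first element $k$ is adjacent to all of $A$ and to no vertex of $B$, and its last element $k'$ is adjacent to all of $B$ and to no vertex of $A$.
\end{lemma}

\begin{proof}
The sets $N_K(a)$ and $K\setminus N_K(b)$ form a chain. Two sets of the same kind are comparable by Lemma~\ref{lem:nonadj}. For $a\in A$ and $b\in B$, either the traces intersect and $K\setminus N_K(b)\subseteq N_K(a)$ by Lemma~\ref{lem:adj}, or they are disjoint and $N_K(a)\subseteq K\setminus N_K(b)$. Order $K$ so that all members of the chain are initial segments. They are nonempty and different from $K$, so each contains $k$ and none contains $k'$.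
\end{proof}

\section{The vertices far from the clique}\label{sec:far}

It remains to order $C$ and $D$. Theorem~\ref{thm:bpg} gives a strong ordering of $G-K$, but such an ordering knows nothing about $K$: it need not begin at the vertices attached to $K$. We therefore keep the two extreme vertices of $K$ as an anchor. Let $G_1=G-(K\setminus\{k,k'\})$. By Lemma~\ref{lem:Korder}, $G_1$ is bipartite with sides $V^+\cup\{k'\}$ and $V^-\cup\{k\}$, and in $G_1$ the neighbors of $k$ are $A\cup\{k'\}$ and those of $k'$ are $B\cup\{k\}$. It is connected, since every component of $G-K$ meets $A\cup B$. By Theorem~\ref{thm:bpg} it has a strong ordering, which we denote by $<_1$ on both sides. The mirror image exchanges $k$ and $k'$.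

The ordering $<_1$ could extend from the edge $kk'$ in both directions, whereas we need all of $G[C\cup D]$ on one side of it. The next lemma makes this possible. Let $C_1$ be the set of vertices of $C$ with a neighbor in $B$, and $D_1$ the set of vertices of $D$ with a neighbor in $A$. Since $G$ is connected, every component of $G[C\cup D]$ meets $C_1\cup D_1$.

\begin{lemma}\label{lem:onecomp}
At most one component of $G[C\cup D]$ contains an edge.
\end{lemma}

\begin{proof}
Let $F_1,F_2$ be two such components. By Lemma~\ref{lem:cd}, $C_1$ is complete to $D_1$, so it cannot happen that one of them meets $C_1$ and the other meets $D_1$. Up to mirror image, there are $d_i\in F_i\cap D_1$ for $i=1,2$. The nonempty sets $N_A(d_1)$, $N_A(d_2)$ are comparable, so they share a vertex $a$. Let $c_i\in F_i\cap C$ be a neighbor of $d_i$. The paths $a\,k\,k'$, $a\,d_1\,c_1$, $a\,d_2\,c_2$ induce $T_2$.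
\end{proof}

Let $F$ be the vertex set of the component of $G[C\cup D]$ with an edge, or $F=\emptyset$ if there is none, and let $I$ be the set of isolated vertices of $G[C\cup D]$; then $I\subseteq C_1\cup D_1$. Every edge between $C$ and $D$ has both ends in $F$.

\begin{lemma}\label{lem:orient}
After reversing $<_1$ on both sides if necessary, the following hold.
\begin{itemize}
\item[(a)] $a<_1c$ for $a\in A$, $c\in C\cap F$, and $b<_1d$ for $b\in B$, $d\in D\cap F$.
\item[(b)] Along $<_1$, the sets $N_A(d)$, $d\in D\cap F$, weakly decrease, and so do the sets $N_B(c)$, $c\in C\cap F$.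
\end{itemize}
\end{lemma}

\begin{proof}
Let $c\sim d$ with $c\in C\cap F$, $d\in D\cap F$. Since $c\not\sim k$ and $d\not\sim k'$, the edges $cd$ and $k'k$ do not cross, that is, $k'<_1c$ if and only if $k<_1d$. As $G[F]$ is connected, either all vertices of $F$ follow $k'$ or $k$ on their side, or all precede. After reversing we may assume that they follow.

(a) Let $c\in C\cap F$ have the neighbor $d\in D\cap F$. If $c<_1a$, then since $k<_1d$ the edges $cd$ and $ak$ cross, so $c\sim k$, which is false. The second statement is the mirror image.

(b) Let $d<_1d'$ in $D\cap F$ and $a\in N_A(d')$. Then $k<_1d<_1d'$ and $a\sim k,d'$, so $a\sim d$ by Lemma~\ref{lem:left}(a). The second statement is the mirror image.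
\end{proof}

The vertices of $I$ lie on no edge $cd$, so this argument does not locate them. We place them by hand between $A\cup B$ and $F$; the next lemma justifies this position.

\begin{lemma}\label{lem:isolated}
If $d\in D\cap I$ and $d_0\in D\cap F$, then $N_A(d)\supseteq N_A(d_0)$. If $c\in C\cap I$ and $c_0\in C\cap F$, then $N_B(c)\supseteq N_B(c_0)$.
\end{lemma}

\begin{proof}
Otherwise $N_A(d)\subsetneq N_A(d_0)$ by Lemma~\ref{lem:Aorder}. Take $a\in N_A(d)$, which exists since $d\in D_1$, take $a'\in N_A(d_0)\setminus N_A(d)$, and let $c_0\in C$ be a neighbor of $d_0$. The $4$-cycle $k\,a\,d_0\,a'$ with the pendant vertices $k'$ at $k$, $c_0$ at $d_0$ and $d$ at $a$ is an induced $X_2$. The second statement is the mirror image.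
\end{proof}

Define the \emph{outward order} $<$ on $V^+$ as follows: first $A$ in the $A$-order, then $C\cap I$ with $N_B$ weakly decreasing, then $C\cap F$ by $<_1$. On $V^-$: first $B$ in the $B$-order, then $D\cap I$ with $N_A$ weakly decreasing, then $D\cap F$ by $<_1$. By Lemmas~\ref{lem:orient}(b) and~\ref{lem:isolated},
\begin{equation}\label{eq:delta}
N_A\text{ weakly decreases along }D,\qquad N_B\text{ weakly decreases along }C.
\end{equation}

\begin{lemma}\label{lem:strongGK}
The outward orders form a strong ordering of $G-K$.
\end{lemma}

\begin{proof}
Let $p<p'$ in $V^+$ and $n<n'$ in $V^-$ with $p\sim n'$ and $p'\sim n$.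

\emph{The inner pair: $p\sim n$.} If $p\in A$ and $n\in B$, use Lemma~\ref{lem:S}. If $p\in A$ and $n\in D$, then $n'\in D$ and $p\in N_A(n')\subseteq N_A(n)$ by \eqref{eq:delta}. The case $p\in C$, $n\in B$ is the mirror image. If $p\in C$ and $n\in D$, then $p'\in C$ and $n'\in D$; the edges $pn'$, $p'n$ put all four vertices in $F$, where $<$ agrees with the strong ordering $<_1$.

\emph{The outer pair: $p'\sim n'$.} If $p'\in A$ and $n'\in B$, use Lemma~\ref{lem:S}. If $p'\in A$ and $n'\in D$, then $p\in A$ and $n'\in N_D(p)\subseteq N_D(p')$ by Lemma~\ref{lem:Aorder}. The case $p'\in C$, $n'\in B$ is the mirror image. Let $p'\in C$ and $n'\in D$. If $p\in A$ and $n\in B$, use Lemma~\ref{lem:cd}. If $p\in C$, the edge $pn'$ gives $p,n'\in F$, so $p'\in F$ and $p<_1p'$. Moreover $n\in B$, or $n\in D$ and then $n\in F$ because $n\sim p'$; in both cases $n<_1n'$, in the first by Lemma~\ref{lem:orient}(a). So the strong ordering $<_1$ gives $p'\sim n'$. The remaining case $n\in D$ is the mirror image.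
\end{proof}

\section{The order of all vertices}\label{sec:assemble}

\begin{proof}[Proof of Proposition~\ref{prop:sufficient}]
We apply Proposition~\ref{prop:criterion} with $M=K$; the graph $G$ has no isolated vertices. Let $\prec$ list $V^-$ in the reverse of the outward order, then $K$ in the order of Lemma~\ref{lem:Korder}, then $V^+$ in the outward order:
\[
D\cap F\ \prec\ D\cap I\ \prec\ B\ \prec\ K\ \prec\ A\ \prec\ C\cap I\ \prec\ C\cap F .
\]
Let $u\prec u'$, $v\prec v'$, $u\approx v$, $u'\approx v'$. We show $u\approx v'$, distinguishing cases by the positions of $u$ and $v'$. Recall that no two vertices of $V^+$ and no two vertices of $V^-$, equal or not, are related by $\approx$, that any two vertices of $K$ are, and that only $A\cup B$ has neighbors in $K$.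

\emph{Both in $V^-$, both in $V^+$, or both in $K$.} If $u,v'\in V^-$, then $v\in V^-$, contradicting $u\approx v$. If $u,v'\in V^+$, then $u'\in V^+$, contradicting $u'\approx v'$. If $u,v'\in K$, then $u\approx v'$.

\emph{$u\in V^-$, $v'\in K$.} From $v\prec v'$ and $v\approx u$ we get $v\in K$. The trace of $u$ is a final segment containing $v$, so it contains $v'$.

\emph{$u\in K$, $v'\in V^+$.} From $u'\succ u$ and $u'\approx v'$ we get $u'\in K$. The trace of $v'$ is an initial segment containing $u'$, so it contains $u$.

\emph{$u\in K$, $v'\in V^-$.} Then $v\in V^-$, $v'<v$, and $v\in B$ because $v\sim u$. So $v'\in B$ and $u\in N_K(v)\subseteq N_K(v')$.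

\emph{$u\in V^+$, $v'\in K$.} Then $u'\in V^+$, $u<u'$, and $u'\in A$ because $u'\sim v'$. So $u\in A$ and $v'\in N_K(u')\subseteq N_K(u)$.

\emph{$u\in V^+$, $v'\in V^-$.} Then $u<u'$ in $V^+$ and $v'<v$ in $V^-$, and $u,v'$ is the inner pair in Lemma~\ref{lem:strongGK}.

\emph{$u\in V^-$, $v'\in V^+$.} Here $v\in K$ or $v<v'$ in $V^+$, and $u'\in K$ or $u'<u$ in $V^-$. If neither $v$ nor $u'$ is in $K$, then $v',u$ is the outer pair in Lemma~\ref{lem:strongGK}. If $u\in B$ and $v'\in A$, use Lemma~\ref{lem:S}. If $v\in K$, then $u\in B$, and it remains to treat $v'\in C$; then $u'\notin K$, so $u'<u$, $u'\in B$, and $v'\in N_C(u')\subseteq N_C(u)$. If $u'\in K$, then $v'\in A$, and it remains to treat $u\in D$; then $v\notin K$, so $v<v'$, $v\in A$, and $u\in N_D(v)\subseteq N_D(v')$.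

Thus \eqref{eq:band} holds and $G$ is double-threshold.
\end{proof}

Propositions~\ref{prop:necessary} and~\ref{prop:sufficient}, with the reduction in Section~\ref{sec:bipartite}, prove the first assertion of Theorem~\ref{thm:main}. This assertion already settles the conjecture: a forbidden induced subgraph contains an induced member of $\mathcal{O}$, which is not double-threshold, so by minimality the two graphs are equal.

\section{Minimality of the list}\label{sec:minimal}

Every forbidden induced subgraph belongs to $\mathcal{O}$. For the converse it suffices to prove the following lemma: by it, every proper induced subgraph of a member of $\mathcal{O}$ is $\mathcal{O}$-free, hence double-threshold. This completes the proof of Theorem~\ref{thm:main}.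

\begin{lemma}\label{lem:antichain}
The $18$ graphs in $\mathcal{F}$ are pairwise nonisomorphic, none is a cycle, and no member of $\mathcal{O}$ contains another member as a proper induced subgraph.
\end{lemma}

\begin{proof}
We write degree sequences as strings of digits. On five vertices, $C_5$, the bull, the gem and the butterfly have degree sequences $22222$, $33211$, $43322$, $42222$. The sequences on six vertices are in the second column of the table below, and $T_2,X_2,X_3,Y,Z_1,Z_2$ have $3222111$, $3332111$, $4322221$, $4222211$, $3333211$, $4333311$. All these are distinct, and the only $2$-regular member of $\mathcal{F}$ is the disconnected graph $J_0$.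

A proper induced subgraph of a cycle is a disjoint union of paths, while every member of $\mathcal{O}$ contains a cycle or, in the case of $T_2$, a vertex of degree $3$. No member of $\mathcal{O}$ has fewer than five vertices, which settles the graphs on five vertices.

\emph{Six vertices.} The table lists one vertex from each class of vertices that are equivalent under symmetries of the graph, and the degree sequence after deleting it.
\begin{center}
\begin{tabular}{lll}
graph & degrees & deleted vertex: degrees\\ \hline
$J_0$ & $222222$ & $a_1$: $22211$\\
$J_1$ & $332222$ & $a_1$: $22211$;\quad $a_2$: $32221$\\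
$J_2$ & $333322$ & $a_1$: $32221$;\quad $a_3$: $33222$\\
$J_3$ & $333333$ & $a_1$: $33222$\\
$K_{2,2,2}$ & $444444$ & any: $43333$\\
$Q_1$ & $444422$ & $u$: $44332$;\quad $a$: $33321$\\
$Q_2$ & $333311$ & $x$: $22211$;\quad $z$: $32210$;\quad $p$: $33321$\\
$Q_3$ & $533331$ & $u$: $43333$;\quad $v$: $22220$;\quad $a$: $43221$\\
$Q_4$ & $442222$ & $x$: $32111$;\quad $z$: $33222$;\quad $r$: $43221$
\end{tabular}
\end{center}
None of the sequences in the last column belongs to $C_5$, the bull, the gem or the butterfly.

\emph{Seven vertices.} We must exclude $C_5$, $C_6$ and the members of $\mathcal{F}$ on at most six vertices. We count triangles: the bull has one; the butterfly, $J_0,\dots,J_3$, $Q_2$ and $Q_4$ have two; the gem, $Q_3$, $Q_1$ and $K_{2,2,2}$ have three, four, six and eight.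

The graphs $T_2,X_2,X_3$ are bipartite, so only $C_6$ must be excluded. $T_2$ is a tree, the only cycle of $X_2$ has length $4$, and the six vertices of $X_3$ other than the pendant vertex $s$ span seven edges.

The graphs $Y$ and $Z_1$ have exactly one triangle. In $Y$ it is the only cycle. In $Z_1$ all cycles lie in $\{k,x,y,a,b\}$, which contains a triangle, so there is no induced $C_5$ or $C_6$. A bull needs two vertices of its triangle with nonadjacent neighbors off the triangle. In $Y$ only $v$ has neighbors off the triangle; in $Z_1$ only $k$ and $x$ do, and these neighbors $a$ and $b$ are adjacent.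

The graph $Z_2$ has exactly the triangles $kxy$ and $bxy$, and all its cycles lie in $\{k,x,y,a,b\}$, so again there is no induced $C_5$ or $C_6$. The two triangles share an edge, which excludes the butterfly and $J_0,\dots,J_3$. In a bull, two vertices of the triangle each have a neighbor adjacent to no other vertex of the triangle; but for either triangle of $Z_2$ the only neighbor of $x$ or $y$ off the triangle is adjacent to both. In $Q_4$ the ends of the edge common to the two triangles have neighbors outside the triangles, and $x,y$ have none in $Z_2$. In $Q_2$ each of the other two vertices of the triangles has a further neighbor not adjacent to the other one; but the only further neighbor $a$ of $k$ is adjacent to $b$.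
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{$\chi$-boundedness: A tale of two graph invariants},
\texttt{http://discretews.math.msstate.edu/2019/sivaraman.pdf}.

\bibitem{Gallai}
Gallai, \emph{Transitiv orientierbare Graphen}, 1967.

\bibitem{PLE}
Pnueli, Lempel and Even, 1971.

\bibitem{SBS}
Spinrad, Brandst\"adt and Stewart, \emph{Bipartite permutation graphs}, Discrete Appl. Math. 18 (1987).

\end{thebibliography}
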